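# Linear weak saturation numbers without a bounded error term

## Gluing triples along pairs

Take the vertices $1,2,3,4,5$ and some triples on them. The rule of the game is this: a new triple $e$ may be added if two triples already present form, together with $e$, three of the four triples of some $4$-set. How few triples must we start with in order to reach all ten?

Start with $123$, $124$, $125$. On $\{1,2,3,4\}$ two triples are present, so $134$ and then $234$ may be added. On $\{1,2,3,5\}$ we get $135,235$ from $123,125$. On $\{1,2,4,5\}$ we get $145,245$ from $124,125$. Finally $134$ and $135$ give $345$ inside $\{1,3,4,5\}$. All ten triples are present, so three are enough. Two are not: if they share two points, they fill one $4$-set and the game stops there; if they share at most one point, nothing can be added at all.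

On $n$ vertices the $n-2$ triples $12z$ work in the same way. To see that fewer cannot work, watch the cliques. Two cliques that share two points fuse into one (this is proved in Lemma 4). Give a clique $W$ the worth $|W|-2$. A single triple is worth $1$, and fusing cliques $W_1,W_2$ that share at least two points does not increase the total worth, since $|W_1\cup W_2|-2\le(|W_1|-2)+(|W_2|-2)$. At the end there is one clique of worth $n-2$, so at least $n-2$ triples were there at the start (Lemma 5 makes this rigorous).

Now look at a stuck position: the cliques $\{1,2,3,4\}$ and $\{4,5,6,7\}$ share one point and cannot fuse. Together they were bought with $2+2=4$ triples and cover $7$ points, whereas one clique on $7$ points costs $5$. Separate cliques cover points more cheaply than one large clique. So if the rule contained a second clause, allowing separate cliques to fuse for free under certain conditions, the number of initial triples per vertex would drop below $1$. By choosing the conditions in the second clause we shall control how close to an exactly linear function the answer can be.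

## Weak saturation, sparseness, and Tuza's conjecture

Throughout, $k\ge2$, and $F$ is a $k$-uniform hypergraph ($k$-graph) with at least two edges.

**Definition (weak saturation).** A $k$-graph $G$ on $n$ vertices is *weakly $F$-saturated* if the edges of the complete $k$-graph $K_n^{(k)}$ on $V(G)$ that are not in $G$ can be added one at a time, in some order, so that each added edge creates a new copy of $F$, that is, a copy of $F$ containing that edge. The minimum number of edges of such a $G$ is $w\text{-sat}(n,F)$.

The opening game is $k=3$ with $F=A_1$, where for every $k$ we write $A_1$ for the $k$-graph formed by three $k$-subsets of a $(k+1)$-set. For $k=2$ this is the triangle.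

**Definition (sparseness).** For $E\in E(F)$, the *sparseness* $s(E)$ is the smallest nonnegative integer $s$ for which there is a set $E^*\subseteq E$ with $|E^*|=s+1$ such that $E^*\subseteq E'\in E(F)$ implies $E'=E$. The *local sparseness* of $F$ is $s(F)=\min\{s(E):E\in E(F)\}$. Thus $0\le s(F)\le k-1$.

So $s(E)+1$ is the size of a smallest subset of $E$ that identifies $E$. Some examples:

- Two disjoint edges: each vertex identifies its edge, so $s(F)=0$. In general $s(E)=0$ exactly when $E$ contains a vertex that lies in no other edge.
- $A_1$ with edges $E_i=\{1,\dots,k+1\}\setminus\{i\}$, $i=1,2,3$: every vertex lies in at least two edges, but $\{1,2\}$ lies only in $E_3$. So $s(A_1)=1$.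
- The complete $3$-graph on four vertices: every pair lies in two triples, so $s(F)=2$.

Tuza proved that $w\text{-sat}(n,F)=\Theta(n^{s(F)})$ as $n\to\infty$ for every such $F$. The following conjecture of his is recorded in "A Survey of Minimum Saturated Graphs".

**Conjecture (Tuza).** For some positive constant $c=c(F)$ we have $w\text{-sat}(n,F)=cn^{s(F)}+O(n^{s(F)-1})$.

For $s(F)=1$ it predicts $cn+O(1)$, as in the opening game. It is false.

**Theorem 1.** Let $k\ge 4$, $m\ge 3$. There are a $k$-uniform hypergraph $F=F_{k,m}$ with $s(F)=1$ and constants $c_1,c_2>0$ such that for all large $n$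
$$\tfrac23 n+c_1n^{1-2/m}\ \le\ w\text{-sat}(n,F)\ \le\ \tfrac23 n+c_2\,n^{1-1/m}\log n. \tag{1}$$

**Corollary 2.** For every $k\ge4$ there are counterexamples to the conjecture with $s(F)=1$. Moreover, for every $k\ge 4$ and $\varepsilon>0$ there is a $k$-uniform $F$ with $s(F)=1$, $w\text{-sat}(n,F)=\frac23n+o(n)$ and $w\text{-sat}(n,F)-\frac23n\ge n^{1-\varepsilon}$ for all large $n$. So for $s=1$ no error term $O(n^{1-\varepsilon})$ holds in general.

*Proof from Theorem 1.* By (1), $w\text{-sat}(n,F)/n\to\frac23$. If $w\text{-sat}(n,F)=cn+O(1)$, then $c=\frac23$, while $w\text{-sat}(n,F)-\frac23n\ge c_1n^{1-2/m}\to\infty$, a contradiction; $m=3$ suffices here. Given $\varepsilon>0$, take $m\ge3$ with $m>2/\varepsilon$. Then $2/m<\varepsilon$, so $c_1n^{1-2/m}\ge n^{1-\varepsilon}$ for large $n$, and $c_1n^{1-2/m}$ is not $O(n^{1-\varepsilon})$. $\square$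

These notes do not treat the cases $s(F)=1$ with $k\in\{2,3\}$ and $s(F)\ge2$.

## A vertex lying in one edge only: $s(F)=0$

The smallest case can be settled at once. Let $F$ be two disjoint edges of a graph ($k=2$), and $n\ge5$. Start with the single edge $12$. Every edge inside $\{3,\dots,n\}$ may be added, being disjoint from $12$. Then $1j$ and $2j$ with $j\ge3$ may be added, because $\{3,\dots,n\}\setminus\{j\}$ contains an edge. So $w\text{-sat}(n,F)=1$: zero edges do not suffice, since the first added edge needs a partner.

**Proposition 3.** If $s(F)=0$, then $w\text{-sat}(n,F)$ is eventually equal to a positive constant; so the conjecture holds for $s(F)=0$.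

*Proof.* Let $E\in E(F)$ contain a vertex $x$ lying in no other edge. Let $n\ge|V(F)|-1$, let $G$ be weakly $F$-saturated on $n$ vertices, and add an isolated vertex $v$. First complete the $n$ old vertices. Then each $k$-set $e\ni v$ creates a copy of $F$: map $x\mapsto v$, map $E\setminus\{x\}$ bijectively to $e\setminus\{v\}$, and map the other vertices injectively into the remaining old vertices, of which there are enough. All edges of $F$ other than $E$ avoid $x$, so their images are old $k$-sets and are present. Hence $w\text{-sat}(n+1,F)\le w\text{-sat}(n,F)$ for $n\ge |V(F)|-1$, and a nonincreasing sequence of nonnegative integers is eventually constant. For large $n$ it is at least $1$, because the first added edge needs the other $|E(F)|-1\ge1$ edges of a copy of $F$. $\square$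

From now on $k\ge4$ and $b=k-1\ge3$.

## Closed hypergraphs and their bodies

We make the clique picture of the opening precise.

**Definition (closed, closure, body).** A $k$-graph is *closed* if any two edges sharing $k-1$ vertices span a complete $(k+1)$-set. The *closure* $\mathrm{clos}(G)$ is the smallest closed supergraph of $G$ on the same vertices. A *body* of a closed $k$-graph is a maximal complete set of size at least $k$.

The closure exists: complete $k$-graphs are closed, and intersections of closed $k$-graphs are closed. It arises from $G$ by adding edges one at a time, each completing a copy of $A_1$: if $e,e'$ share $k-1$ vertices, then every missing $k$-subset of $e\cup e'$ forms with $e,e'$ a copy of $A_1$.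

**Lemma 4.** In a closed $k$-graph, if $U,W$ are complete sets of size $\ge k$ with $|U\cap W|\ge k-1$, then $U\cup W$ is complete.

*Proof.* Let $w\in W\setminus U$ and choose $C\subseteq U\cap W$ with $|C|=k-1$. Then $C\cup\{w\}\subseteq W$ is an edge. Suppose $C''\subset U$ has size $k-1$, $C''\cup\{w\}$ is an edge, and $c'\in U\setminus C''$. The edges $C''\cup\{c'\}$ and $C''\cup\{w\}$ share $C''$, so $C''\cup\{c',w\}$ is complete. Thus exchanging any one element of $C''$ for $c'$ again gives a set forming an edge with $w$. By successive exchanges starting from $C$, every $(k-1)$-subset $C'$ of $U$ forms an edge with $w$. So $U\cup\{w\}$ is complete. It still meets $W$ in at least $k-1$ points; repeat with the next element of $W$. $\square$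

**Definition (closed family).** A family $\mathcal W$ of sets of size $\ge k$ is *closed* if distinct members meet in at most $k-2$ points. $G(\mathcal W)$ is the union of the complete $k$-graphs on its members.

Closed families and closed $k$-graphs are the same thing. By Lemma 4 and maximality, the bodies of a closed $k$-graph $G$ form a closed family $\mathcal W$, and $G(\mathcal W)=G$. Conversely, let $\mathcal W$ be a closed family. Two edges of $G(\mathcal W)$ sharing $k-1$ points lie in the same member, so $G(\mathcal W)$ is closed. Each complete set of size $\ge k$ in $G(\mathcal W)$ lies in exactly one member, because any two of its $k$-subsets are connected by exchanges of one element, and consecutive $k$-subsets share $k-1$ points. So the members are exactly the bodies of $G(\mathcal W)$.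

**Lemma 5.** If $\mathcal W$ is the family of bodies of $\mathrm{clos}(G)$, then $\Phi(G):=\sum_{W\in\mathcal W}(|W|-b)\le e(G)$.

*Proof.* $\Phi(\emptyset)=0$; we show $\Phi(G+e)\le\Phi(G)+1$ for a new edge $e$. Start with the collection consisting of the bodies of $\mathrm{clos}(G)$ and the additional set $e$, which contributes $k-b=1$. Repeatedly replace two sets of the collection meeting in $\ge k-1$ points by their union. All sets that occur are complete in $\mathrm{clos}(G+e)$ by Lemma 4. The final family $\mathcal W'$ is closed, so $G(\mathcal W')$ is a closed $k$-graph with $G+e\subseteq G(\mathcal W')\subseteq\mathrm{clos}(G+e)$. Hence $G(\mathcal W')=\mathrm{clos}(G+e)$ and $\mathcal W'$ is its family of bodies. No replacement increases the sum, since $|W_1\cup W_2|-b\le|W_1|+|W_2|-(k-1)-b=(|W_1|-b)+(|W_2|-b)$. $\square$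

In particular $w\text{-sat}(n,A_1)=n-k+1$ for $n\ge k$: if $G$ is weakly $A_1$-saturated, every added edge lies in $\mathrm{clos}(G)$, so $\mathrm{clos}(G)$ is complete and $n-b\le e(G)$; and the $n-b$ edges $S\cup\{z\}$ with a fixed $(k-1)$-set $S$ suffice by Lemma 4.

## Patterns of bodies that permit a free merger

Here is the second clause of the rule. A body may join a large clique for free if it has the right size and the right surroundings. The surroundings are prescribed by a small graph whose vertices stand for bodies and whose edges stand for shared points.

**Definition (labeled graph, realization).** A *labeled graph* $X$ is a finite graph with labels $d(u)\in\{0,1,2,3\}$ such that $\deg_X(u)\le d(u)$. A *realization* of $X$ consists of sets $V_u$ ($u\in X$) with $|V_u|=3b-d(u)$, with $|V_u\cap V_{u'}|=1$ if $uu'$ is an edge, $V_u\cap V_{u'}=\emptyset$ for other $u\ne u'$, and no point in three of the sets. $C(X)$ is the union of the complete $k$-graphs on the $V_u$.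

A realization exists since $\deg_X(u)\le3\le 3b-d(u)$, and it is unique up to isomorphism. Call a point of $V_u$ *private* if it lies in no other $V_{u'}$. There are $3b-d(u)-\deg_X(u)\ge3b-6\ge b$ private points in $V_u$. We shall use constantly that
$$|V_u|\ge3b-3\ge k+1,\qquad |V_u\cup V_{u'}|\ge2(3b-3)-1=6b-7>3b\quad(u\ne u'). \tag{2}$$

**Definition (pattern, $A_P$, $F(\mathcal P)$).** A *pattern* $P$ is a labeled graph with a root $p$. Put $L=6b$. The $k$-graph $A_P$ is the union of $C(P)$, a complete $k$-graph on a disjoint set $K$ with $|K|=L$, and one edge $E_P=\{z\}\cup Y$, where $z$ is a private point of $V_p$ and $Y\subset K$, $|Y|=k-1$. For a finite nonempty set $\mathcal P$ of pairwise nonisomorphic patterns, $F(\mathcal P)$ is the disjoint union of $A_1$ and one $A_P$ for each $P\in\mathcal P$.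

For $k=4$ and the pattern consisting of one vertex with label $0$, $A_P$ consists of complete $4$-graphs on a $9$-set and an $18$-set, and one edge with one vertex in the $9$-set and three in the $18$-set.

*The local sparseness is $1$.* Every vertex of $F(\mathcal P)$ lies in at least two edges: in $A_1$ this was noted above, and every vertex of $A_P$ lies in a complete $k$-graph on at least $k+1$ points. So $s(F(\mathcal P))\ge1$. The pair $\{1,2\}$ in $A_1$ lies only in $E_3$, so $s(F(\mathcal P))=1$.

The next lemma computes what an arrangement of bodies costs when all but a few of them are surrounded as prescribed.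

**Lemma 6.** Let $F=F(\mathcal P)$. Let $X$ be a labeled graph, and let $X^\circ$ be a set of vertices of $X$ such that for every $u\in X^\circ$ there is a vertex set $B_u\ni u$ for which $X[B_u]$, with root $u$ and the labels of $X$, is isomorphic to a member of $\mathcal P$. Take a realization $(V_u)$ of $X$, a disjoint *core* $M$ with $|M|=2|V(F)|$, a $(k-1)$-set $Y\subset M$, and $\rho$ further vertices. Let $G_0$ consist of

- the complete $k$-graph on $M$;
- for each $u\in X$, the $|V_u|-b$ edges $S_u\cup\{z\}$, $z\in V_u\setminus S_u$, with $S_u\subset V_u$ a fixed $(k-1)$-set;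
- for each $u\in X\setminus X^\circ$, $b$ edges $\{z\}\cup Y$ with distinct $z\in V_u$;
- for each of the $\rho$ further vertices $z$, the edge $\{z\}\cup Y$.

Then $G_0$ is weakly $F$-saturated, and if $n$ is its number of vertices and $C=\binom{|M|}k$, then
$$e(G_0)\le\tfrac23n+b|X\setminus X^\circ|+\rho+C. \tag{3}$$

*Proof.* **Step 1: closures are free.** An edge completing a copy of $A_1$ completes a copy of $F$: the copy of $A_1$ uses $k+1\le|V(F)|$ vertices, and the other parts of $F$ are found in the rest of the complete core, which has at least $|V(F)|$ vertices. So at any time we may pass to the closure.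

**Step 2: everything except $X^\circ$ joins the core.** By Lemma 4 all $V_u$ become complete, and $M$ with all further vertices becomes part of one body $W$, since each $\{z\}\cup Y$ meets $M$ in $k-1$ points. For $u\in X\setminus X^\circ$, the same argument puts $b=k-1$ points of $V_u$ into $W$, so $V_u\subseteq W$ by Lemma 4.

**Step 3: the bodies of $X^\circ$ join for free.** Let $u\in X^\circ$. The complete sets $V_{u'}$, $u'\in B_u$, form a copy of $C(P)$ with $P\cong X[B_u]$, disjoint from $M$. Choose an $L$-set $K'$ with $Y\subset K'\subset M$. For a private point $z$ of $V_u$, the edge $\{z\}\cup Y$ is present or completes a copy of $A_P$; the other parts of $F$ fit in $M\setminus K'$, because $|M|-L\ge|V(F)|$. There are at least $b$ private points. Adding $b$ of these edges and closing, $W$ meets $V_u$ in $\ge k-1$ points and absorbs it. After all $u\in X^\circ$ are treated, $W$ is the whole vertex set.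

**Step 4: the count.** Each shared point lies in exactly two sets, so with $e(X)\le\frac12\sum d(u)$,
$$\Bigl|\bigcup V_u\Bigr|=\sum_u(3b-d(u))-e(X)\ \ge\ \sum_u\bigl(3b-\tfrac32d(u)\bigr),$$
$$\sum_u(|V_u|-b)=\sum_u(2b-d(u))=\tfrac23\sum_u\bigl(3b-\tfrac32d(u)\bigr)\le\tfrac23\Bigl|\bigcup V_u\Bigr|\le\tfrac23n.$$
The other edges number at most $b|X\setminus X^\circ|+\rho+C$. $\square$

Step 4 explains the size $3b-d$: a body with $d$ shared points costs $2b-d$ and covers, counting shared points half, $3b-\frac32d$ points, always in the ratio $\frac23$.

## The ledger of a merging process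

We now bound $e(G_0)$ from below for an arbitrary weakly $F$-saturated $G_0$. Let $F=F(\mathcal P)$, let $G_0$ be weakly $F$-saturated on $[n]$, $n\ge L$, let $\mathcal W_0$ be the family of bodies of $\mathrm{clos}(G_0)$ (the *initial members*), and put
$$D:=3e(G_0)-2n.$$

**Definition (process).** Given a closed family $\mathcal W$, suppose $G(\mathcal W)$ contains a copy of some $A_P-E_P$, $P\in\mathcal P$, whose $V_p$ lies in a member $Q$ and whose $K$ lies in a member $K^*\ne Q$. A *special merge* replaces $Q,K^*$ by $Q\cup K^*$. Then *closing merges* are performed: two sets meeting in $\ge k-1$ points are replaced by their union, until the family is closed again. Starting from $\mathcal W_0$, repeat until no special merge is possible. The number of members drops with each merge, so the process stops, at some $\mathcal W_\infty$.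

**Lemma 7.** $\mathcal W_\infty=\{[n]\}$.

*Proof.* It suffices that no edge $e\notin G(\mathcal W_\infty)$ creates a copy of $F$ when added to $G(\mathcal W_\infty)\supseteq G_0$. Indeed, by induction all successively added edges then lie in $G(\mathcal W_\infty)$, which is therefore complete. So let $e$ create a copy of $F$; we show $e\in G(\mathcal W_\infty)$. The edge $e$ lies in the copy of one of the disjoint parts of $F$.

If this part is $A_1$, the other two edges share $k-1$ points, and closedness gives $e\in G(\mathcal W_\infty)$.

If it is $A_P$ and $e$ plays a role inside the complete graph on some $V_u$ or on $K$, recall that these cliques have at least $k+1$ points. For a point $z$ of the clique outside $e$, all $k$-subsets of $e\cup\{z\}$ other than $e$ are present; two of them share $k-1$ points, so closedness gives $e\in G(\mathcal W_\infty)$.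

If $e$ plays the role of $E_P$, let $Q\supseteq V_p$ and $K^*\supseteq K$ be the members containing these cliques. If $Q=K^*$, then $e\subseteq Q$ is present. Otherwise a special merge is possible, contradicting the choice of $\mathcal W_\infty$. $\square$

Call a set *big* if its size is at least $L$, and *small* otherwise. A special merge involves the big set $K^*$. After it, every closing merge involves the newly formed set, since the other members pairwise meet in at most $k-2$ points. So every merge involves a big set and produces a big set. Consequently **small members are at all times unchanged initial members**. By Lemma 7 and $n\ge L$, every small initial member $U$ is *absorbed* exactly once, that is, merged with a big set, and the absorptions are linearly ordered. The absorption is *special* if it is a special merge (then $Q=U$), and *closing* if it is a closing merge.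

Let $\mathrm{Cov}$ be the union of the big members just before the absorption of $U$, and $\hat\jmath_U=|U\cap\mathrm{Cov}|$. In a closing absorption $U$ meets a big set in at least $b$ points, so $\hat\jmath_U\ge b$. The union of the big members grows by exactly $|U|-\hat\jmath_U$ at the absorption of $U$, and does not change at other merges. At the end it is $[n]$. Hence, with sums over $\mathcal W_0$,
$$n\le\sum_{\text{big}}|W|+\sum_{\text{small}}(|U|-\hat\jmath_U).$$
By Lemma 5, $e(G_0)\ge\sum_{\mathcal W_0}(|W|-b)$. Taking three times the second minus twice the first,
$$D\ \ge\ \sum_{\text{big}}(|W|-3b)+\sum_{\text{small}}\bigl(|U|-3b+2\hat\jmath_U\bigr). \tag{4}$$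

## Isolated bodies and chains

**A single vertex with label $0$.** Let $\mathcal P$ consist of the pattern with one vertex labeled $0$, so any body with at least $3b$ points may join a clique on $6b$ points. In (4), big members contribute at least $3b$. A small $U$ with special absorption contains $V_p$, so $|U|\ge3b$ and it contributes at least $0$. A small $U$ with closing absorption contributes at least $|U|-3b+2b=|U|-b\ge1$. So $D\ge0$, that is, $w\text{-sat}(n,F)\ge\frac23n$. Conversely, apply Lemma 6 with $X=X^\circ$ consisting of $\lfloor(n-|M|)/3b\rfloor$ isolated vertices with label $0$ and $\rho<3b$: $w\text{-sat}(n,F)\le\frac23n+O(1)$. The conjecture holds for this $F$.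

**Making the surroundings matter.** To force an error that grows, it is natural to demand that a body be surrounded by a large piece of a fixed infinite graph. By (3), an arrangement pays extra for each body whose surroundings are wrong, and a finite piece of an infinite graph has a boundary where they are wrong. Try the simplest infinite graph, the two-way infinite path: let the only pattern be the path with $2R+1$ vertices, all labels $2$, rooted in the middle. A finite chain of bodies has $2R$ vertices near its two ends that pay extra.

But nobody is obliged to use pieces of the infinite path. Let $X$ be a cycle of length $N\ge2R+2$ with all labels $2$. Each vertex is the middle of an induced path with $2R+1$ vertices, so $X^\circ=X$, and nothing is paid. A realization has $N(3b-2)-N=N(3b-3)$ points. With $N=\lfloor(n-|M|)/(3b-3)\rfloor$ and $\rho<3b-3$, Lemma 6 gives $w\text{-sat}(n,F)\le\frac23n+O(1)$: no growing excess over $\frac23n$ is forced. The first approach stops exactly here: what counts is not the boundary of finite pieces of the infinite graph, but the number of wrong-looking vertices in *any* finite graph.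

So we look for an infinite graph $\Gamma$, with degrees at most $3$, such that

- $\Gamma$ has finite pieces of every scale in which the boundary is a vanishing proportion, so that (3) gives slope $\frac23$;
- every finite graph on $N$ vertices, whether or not it is a piece of $\Gamma$, has many vertices whose neighborhood does not look like a ball of $\Gamma$.

## The binary tower and its powers

In a graph, $B_t(g)$ is the set of vertices at distance $\le t$ from $g$, and balls are viewed as rooted induced subgraphs.

**Definition (the tower $S$).** The vertices are $(\ell,i)$ with $\ell\in\mathbb Z_{\ge0}$, $i\in\mathbb Z$. The colored edges are $(\ell,i)(\ell,i+1)$ with color $h_{i\bmod2}$, and $(\ell,i)(\ell+1,\lfloor i/2\rfloor)$ with color $v_{\varepsilon,\lambda}$, where $\varepsilon=i\bmod2$, $\lambda=\ell\bmod2$.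

Each row is an infinite path, and each vertex of row $\ell+1$, its *parent*, sits above two consecutive vertices of row $\ell$. There are six colors. At $(\ell,i)$ the $h$-colors are $h_i$ (to $(\ell,i+1)$) and $h_{i-1}$ (to $(\ell,i-1)$), indices mod $2$. The $v$-colors are $v_{i,\ell}$ (to the parent) and, if $\ell\ge1$, $v_{0,\ell-1}$ and $v_{1,\ell-1}$ (to the children $(\ell-1,2i)$, $(\ell-1,2i+1)$). So each color occurs at most once at each vertex, and *the edge to the parent is the unique $v$-edge whose color $v_{\varepsilon,\lambda}$ occurs while $v_{1-\varepsilon,\lambda}$ does not*. A vertex can tell which way is up from its own edges.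

Why can a finite graph not look like $S$ everywhere? A row would have to close up to a cycle, of some length $2t$. The row above it would be a cycle of length $t$, the next one of length $t/2$, and soon the cycle is too short. This is made precise in Step 2 below.

**One tower is not enough.** The halving gives one bad vertex, and for $S$ itself one cannot expect the number to grow. Take $h\ge9$, vertices $(\ell,i)$ with $0\le\ell\le h-1$ and $i\in\mathbb Z/2^{h-\ell}$, and the edges of $S$ reduced accordingly; colors and parents are well defined, since $2^{h-\ell}$ is even. This finite graph has $2^{h+1}-2$ vertices. I claim that all vertices in rows $\ell\le h-9$ have the same $3$-ball as in $S$, so at most $2^8+2^7+\dots+2=510$ vertices look wrong. The reduction map is bijective on the edges at each vertex of rows $\le h-2$, so it maps the $3$-ball of a vertex $x$ of $S$ in row $\ell\le h-9$ onto the $3$-ball of the image. If it failed to be an isomorphism on $B_3(x)$, there would be $y,z\in B_3(x)$ such that $z$ is equal or adjacent to a translate $y'$ of $y=(\ell',i)$, $y'=(\ell',i+s2^{h-\ell'})$, $s\ne0$. Then $y,y'$ have distance at most $6+1=7$ in $S$. A path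 with at most $7$ edges from row $\ell'$ to row $\ell'$ never rises above row $\ell'+3$. Each step changes the quantity $i2^{\ell}$ of a vertex $(\ell,i)$ by at most $2^{\ell'+3}$: a horizontal step in row $\ell$ by $2^\ell$, a vertical step between rows $\ell,\ell+1$ by $(i\bmod2)2^\ell$. So the total change is at most $56\cdot2^{\ell'}$. But it equals $|s|2^{h}\ge2^{6}\cdot2^{\ell'}$, since $\ell'\le h-6$. This is a contradiction.

To multiply the number of bad vertices we take powers.

**Definition ($T$).** $T=S^m$ is the Cartesian product of $m\ge3$ copies of $S$: a vertex is an $m$-tuple, and an edge changes one coordinate. An edge changing coordinate $j$ along a $\gamma$-edge of $S$ gets color $(\gamma,j)$, a *coordinate-$j$ color*. There are $q=6m$ colors, numbered $1,\dots,q$.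

## Finite graphs that imitate $T$

**Proposition 8.** For each $m\ge3$, $\Delta\ge1$ there is $c>0$ such that the following holds. Let $H$ be a finite loopless multigraph with edges colored by the colors of $T$, maximum degree $\le\Delta$, $N\ge1$ vertices. Call a vertex *$T$-good* if its $3$-ball is color-isomorphic (rooted) to a $3$-ball of $T$, and *$T$-bad* otherwise. Then the number $\beta$ of $T$-bad vertices satisfies $\beta\ge cN^{1-2/m}$.

The plan: coordinate $1$ is used only to show that every component of the coordinate-$1$ edges contains a bad vertex. In each of the other coordinates a vertex can read a binary address of $\kappa$ digits by climbing $\kappa-1$ times. Moving along coordinate-$1$ edges keeps the address, moving horizontally in coordinate $j$ adds $1$ to it. If many addresses occur, there are many coordinate-$1$ components, each with a bad vertex nearby. If few occur, the distribution of addresses is far from uniform although it is nearly invariant under shifts, and the failure of invariance must come from bad vertices.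

*Proof.* In this proof "good" and "bad" mean $T$-good and $T$-bad.

**Step 1: local operations, transferred from $T$.** At a good $g$ each color occurs at most once. For each coordinate $j$ there is a unique coordinate-$j$ $v$-edge at $g$, the *up-edge*, with a color $v_{\varepsilon,\lambda}$ such that $v_{1-\varepsilon,\lambda}$ (in coordinate $j$) is absent at $g$. Let $\pi_j(g)$ be its other end, $\varepsilon_j(g)=\varepsilon$, and let $a_j(g)$ be the other end of the coordinate-$j$ edge of color $h_{\varepsilon_j(g)}$. The same definitions in $T$ give, in coordinate $j$,
$$\pi:(\ell,i)\mapsto(\ell+1,\lfloor i/2\rfloor),\qquad\varepsilon=i\bmod2,\qquad a:(\ell,i)\mapsto(\ell,i+1).$$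

Let $g$ be good and $\theta:H[B_3(g)]\to T[B_3(x)]$ a rooted color isomorphism. If $g'\in B_2(g)$, all edges at $g'$ lie in the ball, and likewise for $\theta(g')$ in $T$; so the colored edges at $g'$ correspond under $\theta$ to those at $\theta(g')$. Hence if $g'\in B_2(g)$ is good, then $\varepsilon_j(g')=\varepsilon_j(\theta g')$, $\theta(\pi_jg')=\pi_j(\theta g')$ and $\theta(a_jg')=a_j(\theta g')$. We use this to read off facts from $T$. In the following list all vertices to which $\pi_j,a_j,\varepsilon_j$ are applied are assumed good. In (P1)–(P3), with $\theta$ centered at $g$, these operations are applied only in $B_1(g)$ and all vertices named lie in $B_2(g)$, so the facts transfer.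

(P1) If $g'$ is the coordinate-$j$ $h_0$-neighbor of $g$, then $\pi_j(g')=\pi_j(g)$. If $g'$ is the $h_1$-neighbor, then $\pi_j(g')$ and $\pi_j(g)$ are joined by a coordinate-$j$ $h$-edge. In $T$: an $h_0$-edge joins $i$ even to $i+1$, which have the same $\lfloor i/2\rfloor$; an $h_1$-edge joins $i$ odd to $i+1$, and the values $\lfloor\cdot/2\rfloor$ differ by $1$.

(P2) If $g'$ is the $\gamma$-neighbor of $g$ with $\gamma$ a color of a coordinate $\ne j$, then $\varepsilon_j(g')=\varepsilon_j(g)$, and $\pi_j(g),\pi_j(g')$ are joined by a $\gamma$-edge. In $T$: moves in different coordinates commute, and colors depend only on the changed coordinate.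

(P3) $\varepsilon_j(a_jg)=1-\varepsilon_j(g)$; moreover $\pi_j(a_jg)=\pi_j(g)$ if $\varepsilon_j(g)=0$, and $\pi_j(a_jg)=a_j(\pi_jg)$ if $\varepsilon_j(g)=1$. In $T$: $\lfloor(i+1)/2\rfloor$ equals $\lfloor i/2\rfloor$ for $i$ even and $\lfloor i/2\rfloor+1$ for $i$ odd.

(P4) If $g$ is good, at most two good $g'$ satisfy $\pi_j(g')=g$. Let the up-edge $g'g$ have color $v_{\varepsilon,\lambda}$. In the $3$-ball of $g'$, $g$ is the parent of $g'$ in coordinate $j$, so both $v_{0,\lambda}$ and $v_{1,\lambda}$ occur at $g$. So $gg'$ is not the up-edge of $g$. As $g$ is good, it has at most two coordinate-$j$ $v$-edges other than its up-edge.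

(P5) $a_j$ is injective on the set of good $g$ with $a_jg$ good. Put $g''=a_jg$. The edge $gg''$ has color $h_{\varepsilon_j(g)}=h_{1-\varepsilon_j(g'')}$ by (P3), and at the good vertex $g''$ there is only one edge of this color in coordinate $j$. So $g$ is determined by $g''$.

**Step 2: every coordinate-$1$ component contains a bad vertex.** Let $H^{(1)}$ be the subgraph of all edges with coordinate-$1$ colors, and suppose a component $C$ of $H^{(1)}$ has only good vertices. Each vertex of $C$ has exactly one $h_0$-edge and one $h_1$-edge of coordinate $1$. So these edges form cycles alternating in color, of even length, where a double edge counts as a cycle of length $2$. Lengths $2$ and $4$ are impossible: such a cycle would lie in the $3$-ball of a good vertex, but the coordinate-$1$ $h$-edges of $T$ form infinite paths. Let $z_0z_1\cdots z_{2t-1}$ be a shortest such cycle in $C$, with $z_{2s}z_{2s+1}$ of color $h_0$; so $t\ge3$. By (P1), $u_s:=\pi_1(z_{2s})=\pi_1(z_{2s+1})\in C$, and $u_s,u_{s+1}$ (indices mod $t$) are joined by a coordinate-$1$ $h$-edge. The $u_s$ are distinct: each already has the two good preimages $z_{2s},z_{2s+1}$, so a coincidence would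 give four preimages, against (P4). So $u_0\cdots u_{t-1}$ is a cycle of length $t\ge3$ in the $2$-regular graph of $h$-edges on $C$, hence a whole alternating cycle, of length $t<2t$. This contradicts the choice of a shortest cycle.

**Step 3: vertices that cannot read their address are few.** Fix $\kappa\ge1$. Let $J$ be the set of $g$ such that for some $j\in\{2,\dots,m\}$ the sequence $g,\pi_jg,\dots,\pi_j^{\kappa-1}g$ contains a bad vertex (the sequence being stopped at the first bad vertex). All bad vertices are in $J$. If $\pi_j^sg$ with $1\le s\le\kappa-1$ is the first bad term, then given this bad vertex there are at most $\Delta$ choices for $\pi_j^{s-1}g$, and then by (P4) at most $2^{s-1}$ choices for $g$. Summing over $s$ and $j$,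
$$|J|\le\beta\bigl(1+(m-1)\Delta2^{\kappa-1}\bigr)\le m\Delta2^\kappa\beta. \tag{5}$$

**Step 4: addresses.** For $g\notin J$ put
$$n_j(g)=\sum_{s<\kappa}2^s\varepsilon_j(\pi_j^sg)\in\mathbb Z/2^\kappa,\qquad\mathrm{addr}(g)=(n_2(g),\dots,n_m(g))\in\Lambda:=(\mathbb Z/2^\kappa)^{m-1}.$$

(i) *If $g,g'\notin J$ are joined by an edge whose color $\gamma$ is of a coordinate $\ne j$ (where $j\ge2$), then $n_j(g)=n_j(g')$.* By (P2) and induction on $s<\kappa$, the good vertices $\pi_j^sg$ and $\pi_j^sg'$ are joined by a $\gamma$-edge and have the same $\varepsilon_j$. In particular, if $g,g'\notin J$ are joined by a coordinate-$1$ edge, then $\mathrm{addr}(g)=\mathrm{addr}(g')$.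

(ii) *If $g,a_jg\notin J$ with $j\ge2$, then $\mathrm{addr}(a_jg)=\mathrm{addr}(g)+e_j$*, where $e_j$ is the unit vector of coordinate $j$. The entries with index $\ne j$ are unchanged by (i). For entry $j$ write $g_s=\pi_j^sg$ and $g'_s=\pi_j^s(a_jg)$ for $s<\kappa$, all good. Let $t$ be the least index with $\varepsilon_j(g_t)=0$, and $t=\kappa$ if there is none below $\kappa$. Then $g'_s=a_jg_s$ for all $s\le t$ with $s<\kappa$: this holds for $s=0$, and if it holds for some $s<t$ with $s+1<\kappa$, then $\varepsilon_j(g_s)=1$ and (P3) gives $g'_{s+1}=\pi_j(a_jg_s)=a_j(\pi_jg_s)=a_jg_{s+1}$. So by (P3), $\varepsilon_j(g'_s)=0$ for $s<t$, where $\varepsilon_j(g_s)=1$. If $t<\kappa$, then $\varepsilon_j(g'_t)=1$, and if $t+1<\kappa$, then $g'_{t+1}=\pi_j(a_jg_t)=\pi_j(g_t)=g_{t+1}$, so $g'_s=g_s$ for $t<s<\kappa$. The trailing ones become zeros and the first zero becomes a one: this is binary addition of $1$ modulo $2^\kappa$.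

**Step 5: the address distribution is almost shift invariant and has small support.** Let $f(x)=\#\{g\notin J:\mathrm{addr}(g)=x\}$, so $\sum_xf(x)=N-|J|$. By (ii) and (P5), the vertices $g\notin J$ with address $x$ and $a_jg\notin J$ are mapped injectively by $a_j$ to vertices with address $x+e_j$. So
$$f(x)-f(x+e_j)\le\#\{g\notin J:\mathrm{addr}(g)=x,\ a_jg\in J\}.$$
The sum over $x$ of the right side is at most the number of neighbors of $J$, hence at most $\Delta|J|$. This bounds the sum of the positive parts of $f(x)-f(x+e_j)$, and $\sum_x(f(x)-f(x+e_j))=0$, so
$$\sum_x|f(x)-f(x+e_j)|\le2\Delta|J|\qquad(2\le j\le m). \tag{6}$$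
By Step 2 each component of $H^{(1)}$ meets $J$, so each component of $H^{(1)}-J$ contains a neighbor of $J$. There are thus at most $\Delta|J|$ such components, and by (i) the address is constant on each. Hence $|\mathrm{supp}f|\le\Delta|J|$.

**Step 6: two cases.** *Case I: $|\mathrm{supp}f|>|\Lambda|/2$.* Then $2^{\kappa(m-1)-1}<\Delta|J|\le m\Delta^22^\kappa\beta$ by (5), so $\beta\ge2^{\kappa(m-2)}/(2m\Delta^2)$.

*Case II: $|\mathrm{supp}f|\le|\Lambda|/2$.* For $y\in\Lambda$ represented with $0\le y_j<2^\kappa$, write the shift by $y$ as $\sum_jy_j$ unit shifts. By (6), $\sum_x|f(x)-f(x+y)|\le2^\kappa(m-1)\cdot2\Delta|J|$. At least half of $\Lambda$ lies outside $\mathrm{supp}f$, so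
$$\sum_xf(x)\le\frac2{|\Lambda|}\sum_{x\in\mathrm{supp}f}\ \sum_{x'\notin\mathrm{supp}f}f(x)\le\frac1{|\Lambda|}\sum_{x,x'}|f(x)-f(x')|\le2(m-1)\Delta2^\kappa|J|.$$
The middle inequality holds because each pair counted on its left occurs in both orders in the sum on its right; the last one is the average over $y=x'-x$. Hence $N=\sum f+|J|\le2m\Delta2^\kappa|J|\le2m^2\Delta^24^\kappa\beta$.

For $N\ge2^m$ choose $\kappa\ge1$ with $2^\kappa\le N^{1/m}<2^{\kappa+1}$. In Case I, $\beta\ge(N^{1/m}/2)^{m-2}/(2m\Delta^2)$; in Case II, $\beta\ge N^{1-2/m}/(2m^2\Delta^2)$. Both have the form $cN^{1-2/m}$. For $N<2^m$ use $\beta\ge1$ from Step 2 and decrease $c$. $\square$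

## Trading colors for degrees at most three

Patterns have no colors and degrees at most $3$, so we encode $T$ in such a graph.

**Definition ($\Gamma$).** For each $v\in T$ take a path $s_1(v)\cdots s_q(v)$, the *spine* of $v$. Attach to $s_1(v)$ a pendant path with $2$ new vertices and to $s_q(v)$ a pendant path with $3$ new vertices. For each color $c\in\{1,\dots,q\}$: if $v$ has a $c$-edge $vv'$, add one *middle vertex* adjacent to $s_c(v)$ and $s_c(v')$ (one for the edge); if not, attach a *leaf* to $s_c(v)$.

Spine vertices have degree $3$, all others degree $1$ or $2$. The position on the spine encodes the color, and the two different pendant paths mark the two ends of the spine.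

Fix $r=9q$. A vertex $g$ of a finite graph $H$ is *$\Gamma$-good* if $H[B_r(g)]$ is isomorphic, as a rooted graph, to $\Gamma[B_r(x)]$ for some $x\in\Gamma$; otherwise it is *$\Gamma$-bad*.

**Proposition 9.** There is $c=c(m)>0$ such that every finite graph $H$ of maximum degree $\le3$ with $N\ge1$ vertices has at least $cN^{1-2/m}$ $\Gamma$-bad vertices.

*Proof.* **Step 1: recognize spines and colored edges by degrees.** In a graph of maximum degree $\le3$ call $g$ an *anchor* if $\deg g=3$ and $g$ has a neighbor of degree $2$ which has a neighbor of degree $1$. In $\Gamma$ the anchors are exactly the $s_1(v)$: a middle vertex has two neighbors of degree $3$, and the pendant path at $s_q(v)$ starts with two vertices of degree $2$.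

Call distinct anchors $g,g'$ *$c$-linked* if there is a path $g=g_1,\dots,g_c,f,g'_c,\dots,g'_1=g'$ with all $g_i,g'_i$ of degree $3$ and $\deg f=2$. In $\Gamma$, $s_1(v)$ and $s_1(v')$ are $c$-linked if and only if $vv'$ is a $c$-edge of $T$. The "if" part is clear. Conversely, vertices of degree $3$ are adjacent only along spines, so $g_i=s_i(v)$. The vertex $f$ has a neighbor $g'_c\ne g_c$ of degree $3$, so $f$ is not on a pendant path. It is a middle vertex and $g'_c=s_c(w)$ for the $c$-neighbor $w$ of $v$. The rest of the path stays on the spine of $w$ and ends at an anchor, which must be $s_1(w)$. So $w=v'$.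

**Step 2: the decoded graph.** Let $\hat H$ be the colored multigraph on the anchors of $H$ with one $c$-colored edge for each $c$-linked pair. It is loopless. A link path has $2c\le2q$ edges, so the maximum degree of $\hat H$ is at most $\Delta:=q3^{2q}$. The same construction applied to $\Gamma$ gives $\hat\Gamma\cong T$.

**Step 3: a $\Gamma$-good anchor of $H$ is $T$-good in $\hat H$.** Let $g$ be an anchor and $\theta:H[B_r(g)]\to\Gamma[B_r(x)]$ a rooted isomorphism. It preserves distances from the root, and it preserves degrees of vertices at distance $\le r-1$ from the root, because all their neighbors lie in the ball. Hence a vertex $y$ at distance $\le r-3$ is an anchor of $H$ if and only if $\theta(y)$ is an anchor of $\Gamma$, since this is decided by the degrees of vertices within distance $2$ of $y$.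

Let $y,y'$ be anchors at distance $\le6q$ from $g$. Every vertex of a path with at most $2q$ edges between them is within $q$ of $y$ or $y'$, so at distance $\le7q\le r-1$ from $g$. So $y,y'$ are $c$-linked in $H$ if and only if $\theta(y),\theta(y')$ are $c$-linked in $\Gamma$.

Vertices at $\hat H$-distance $\le i$ from $g$ are at distance $\le2qi$ from $g$ in $H$, and similarly in $\Gamma$; for $i\le3$ this is at most $6q\le r-3$. So by induction on $i\le3$, $\theta$ restricts to a bijection between the $i$-balls of $g$ in $\hat H$ and of $x$ in $\hat\Gamma$. For $i=3$ it preserves all colored edges.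

**Step 4: count.** By Step 3, the number $\beta$ of $\Gamma$-bad vertices of $H$ is at least the number of $T$-bad vertices of $\hat H$. By Proposition 8, with $\hat N=|V(\hat H)|$, $\beta\ge c'\hat N^{1-2/m}$ for some $c'=c'(m)>0$ if $\hat N\ge1$. Every vertex of $\Gamma$ is within distance $q+2\le r-3$ of an anchor (the worst case is the end of the longer pendant path, at distance $(q-1)+3$). So by the first part of Step 3, every $\Gamma$-good vertex of $H$ is within distance $q+2$ of an anchor of $H$, and $N-\beta\le3^{q+3}\hat N$. If $\beta\ge N/2$ we are done. Otherwise $\hat N\ge N/(2\cdot3^{q+3})>0$ and we are done after adjusting $c$. $\square$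

## The hypergraph $F_{k,m}$ and the lower bound

Let $R=2r+1$ and $d(u)=\deg_\Gamma(u)\in\{1,2,3\}$. For $p\in V(\Gamma)$ let $P(p)$ be the pattern $\Gamma[B_R(p)]$ with root $p$ and labels $d(u)$. There are finitely many such patterns up to isomorphism. Let $\mathcal P$ be the set of all of them and $F=F_{k,m}:=F(\mathcal P)$. We know that $s(F)=1$.

Let $G_0$ be weakly $F$-saturated on $[n]$, $n\ge L$, with the notation of the ledger section. We must show $D\ge3c_1n^{1-2/m}$. The plan: split (4) into nonnegative terms; conclude that all but $O(D)$ small bodies are exactly tight; show that tight bodies away from the others are arranged like $\Gamma$; apply Proposition 9.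

**Step 1: splitting the ledger.** The purpose is to distribute the loss and gain at shared points. Call a small initial member $U$ *light* if $|U|<3b-3$ and *heavy* otherwise. Members with special absorption contain some $V_p$, so they are heavy. Light members have closing absorption and contribute at least $|U|-3b+2b=|U|-b\ge1$ to (4).

For heavy $U$ let $y_U$ be the number of points of $U\setminus\mathrm{Cov}$ lying in another heavy initial member ($\mathrm{Cov}$ taken just before the absorption of $U$), and
$$\sigma(U)=|U|+\hat\jmath_U+y_U-3b,\qquad\text{so}\qquad|U|-3b+2\hat\jmath_U=\sigma(U)+(\hat\jmath_U-y_U).$$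

**Lemma 10.** For heavy $U$: $\sigma(U)\ge0$. If $U$ has special absorption with root set $V_p\subseteq U$ and $V_u\subseteq U$ for some neighbor $u$ of $p$, then $\sigma(U)\ge1$. If $U$ has special absorption and there is no such $u$, then $d(p)\le\hat\jmath_U+y_U$.

*Proof.* Closing absorption: $\sigma(U)\ge(3b-3)+b-3b=b-3\ge0$. Special absorption with such a $u$: by (2), $\sigma(U)\ge6b-7-3b\ge1$. Otherwise, all $d(p)$ neighbors $u$ of $p$ in $\Gamma$ belong to the pattern, and each $V_u$, a complete set of size $\ge k$, lies in a current member $W_u\ne U$. If $W_u$ is big, the point of $V_p\cap V_u$ is in $\mathrm{Cov}$. If $W_u$ is small, it is an initial member with $|W_u|\ge|V_u|\ge3b-3$, hence heavy. So this point is counted in $\hat\jmath_U$ or in $y_U$. These $d(p)$ points are distinct, since no point lies in three sets of the realization. So $\hat\jmath_U+y_U\ge d(p)$, and $|U|\ge|V_p|=3b-d(p)$ gives $\sigma(U)\ge0$. $\square$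

**Step 2: the point terms are nonnegative.** For a point $v$ let $t(v)$ be the number of heavy initial members containing $v$. If $t(v)\ge1$, let $\nu(v)$ be the contribution of $v$ to $\sum_{\text{heavy}}(\hat\jmath_U-y_U)$; put $\nu(v)=0$ if $t(v)=0$. After the first of these members is absorbed, $v$ is in $\mathrm{Cov}$, so all but the first contribute $+1$ each. The first contributes $+1$ if $v\in\mathrm{Cov}$ at that time; otherwise it contributes $-1$ if $t(v)\ge2$ and $0$ if $t(v)=1$. Hence $\nu(v)\ge\max(0,t(v)-2)$, and
$$D\ \ge\ \sum_{\text{big}}(|W|-3b)+\#\text{light}+\sum_{\text{heavy}}\sigma(U)+\sum_v\nu(v), \tag{7}$$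
with all terms nonnegative integers. We read off:

- $\sum_{\text{big}}|W|\le2D$, as $|W|\ge6b$ gives $|W|-3b\ge|W|/2$;
- there are at most $D$ light members, covering at most $3bD$ points;
- at most $D$ heavy members have $\sigma\ge1$;
- $\sum_{\text{heavy}}\sigma(U)\le D$ and $\sum_v\nu(v)\le D$.

**Step 3: almost all members are exact.** Let $Z$ be the set of points lying in big or light initial members or having $\nu\ge1$. Then $|Z|\le2D+3bD+D=(3b+3)D$. A heavy member is *defective* if $\sigma\ge1$ or it meets $Z$; otherwise it is *exact*. Since $t(v)\le2+\nu(v)$, at most $\sum_{v\in Z}(2+\nu(v))\le(6b+7)D$ heavy members meet $Z$. So there are at most $(6b+8)D\le9bD$ defective members. As $|U|\le3b+\sigma(U)$, they cover at most $27b^2D+D\le28b^2D$ points. All non-exact initial members together cover at most $(28b^2+3b+2)D\le30b^2D$ points.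

Let $U$ be exact. As $U$ misses $Z$, each of its points lies in one or two initial members, all of them heavy. Let $x(U)$ be the number of its points lying in two (*shared points*). A shared point not in $\mathrm{Cov}$ is counted in $y_U$. A nonshared point is not counted in $y_U$, and it is not in $\mathrm{Cov}$ either: before the absorption of $U$, the big members are unions of initial members other than $U$. So $\hat\jmath_U+y_U=x(U)$. With $\sigma(U)=0$ and $|U|\ge3b-3$,
$$|U|=3b-x(U),\qquad x(U)\le3,\qquad|U|\le3b. \tag{8}$$
Every point lies in some initial member, since unions of initial members eventually give $[n]$. So the number of exact members is at least $(n-30b^2D)/(3b)$.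

**Step 4: the graph of exact members.** Let $\mathcal H$ be the graph on the exact members, adjacent when they intersect. Its maximum degree is at most $3$ by (8), each shared point lying in only one other member. Let $\mathcal E$ be the set of exact members meeting a non-exact initial member; the latter is then heavy, hence defective. Choose for each element of $\mathcal E$ a point in such an intersection. This choice is injective, because the point lies in exactly two initial members, of which only one is exact. So $|\mathcal E|\le28b^2D$.

**Lemma 11.** If $U\in\mathcal H$ has no element of $\mathcal E$ within distance $r$ in $\mathcal H$, then $U$ is $\Gamma$-good in $\mathcal H$.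

*Proof.* All members in $B_r(U)$ are exact and meet only exact members. Let $Y$ be the first absorbed member of $B_r(U)$, and consider the family just before this. The idea: at that moment all of $B_r(U)$ is still intact, and $Y$ can be absorbed only with the help of a pattern around it; tightness forces the sets of the pattern to coincide with the members around $Y$.

*(a) $Y$ has special absorption, with root set $V_p=Y$.* First suppose $B_r(U)=\{U\}$. Then $Y=U$ meets no other initial member, so $x(Y)=0$ and $\hat\jmath_Y=y_Y=0$. So $Y$ does not have closing absorption. As $\sigma(Y)=0$, Lemma 10 gives $d(p)\le0$, which is impossible. So this case does not occur. Hence $Y$ shares a point with another member of $B_r(U)$, which is still unabsorbed. This point lies in no third initial member, hence not in $\mathrm{Cov}$. So $\hat\jmath_Y\le x(Y)-1\le2<b$ and $Y$ has special absorption. As $\sigma(Y)=0$, Lemma 10 gives $d(p)\le\hat\jmath_Y+y_Y=x(Y)$. Since $V_p\subseteq Y$, we have $3b-d(p)\le3b-x(Y)$. Hence $d(p)=x(Y)$ and $V_p=Y$.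

From now on $V_u$, for $u\in B_R(p)$, denotes the sets of the copy of $A_{P(p)}-E_{P(p)}$ used here, and the family is closed, so each $V_u$ lies in exactly one current member $W_u$.

*(b) Lifting walks.* Let $Y=Z_0,Z_1,\dots,Z_s$ be a walk in $\mathcal H[B_r(U)]$, $s\le2r$. I claim there are $p=u_0,u_1,\dots,u_s$ in the pattern with $u_iu_{i+1}\in E(\Gamma)$ and $V_{u_i}=Z_i$. Suppose $V_{u_i}=Z_i$, $i<s$, with $u_i$ at distance $\le i$ from $p$.

- All $\Gamma$-neighbors $u$ of $u_i$ are in the pattern, as $i<R$. By (2) and (8), $V_u\not\subseteq Z_i$, so $W_u\ne Z_i$. As $Z_i$ is unabsorbed, $W_u$ is a union of initial members other than $Z_i$, so the point of $V_u\cap Z_i$ is a shared point of $Z_i$. Comparing sizes, $d(u_i)=x(Z_i)$. So these points, over the $d(u_i)$ neighbors $u$, are distinct and are exactly all shared points of $Z_i$.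
- Pick any $v\in Z_i\cap Z_{i+1}$. It is the point of $V_u\cap Z_i$ for a unique neighbor $u$. The initial members containing $v$ are $Z_i$ and $Z_{i+1}$, both unabsorbed, and $v\in W_u\ne Z_i$. So $W_u=Z_{i+1}\supseteq V_u$. Hence $3b-d(u)\le3b-x(Z_{i+1})$, that is, $d(u)\ge x(Z_{i+1})$.
- As $i+1\le2r<R$, all neighbors $u''$ of $u$ are in the pattern. Since $V_u\subseteq Z_{i+1}$ and $|Z_{i+1}|\le3b$, (2) gives $V_{u''}\not\subseteq Z_{i+1}$. So, as in the first bullet, the $d(u)$ distinct points of the sets $V_u\cap V_{u''}$ are shared points of $Z_{i+1}$, and $d(u)\le x(Z_{i+1})$. Thus $d(u)=x(Z_{i+1})$ and $V_u=Z_{i+1}$; put $u_{i+1}=u$.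

*(c) The isomorphism.* Every $Z\in B_r(U)$ is reached from $Y$ by a walk inside $B_r(U)$, via $U$, of length $\mathrm{dist}(Y,U)+\mathrm{dist}(U,Z)\le2r$. So there is a pattern vertex $\phi(Z)$, at distance $\le2r$ from $p$, with $V_{\phi(Z)}=Z$. It is unique, since different pattern vertices have different sets. The map $\phi$ is injective. For $Z\ne Z'$ in $B_r(U)$: $Z$ and $Z'$ are adjacent if and only if $Z\cap Z'\ne\emptyset$, if and only if $\phi(Z)\phi(Z')\in E(\Gamma)$.

Let $\mathrm{dist}(Z,U)\le r-1$ and let $u$ be a $\Gamma$-neighbor of $\phi(Z)$. The walk to $Z$ has length $\le2r-1$, so one more lifting step from $Z$ is allowed. By the first bullet, the point $v$ of $V_u\cap Z$ is a shared point of $Z$. The other member $Z'$ containing it is exact, as $Z\notin\mathcal E$, and lies in $B_r(U)$. The lifting step from $Z$ to $Z'$ with this $v$ gives $V_u=Z'$, that is, $u=\phi(Z')$. So $\phi$ maps the neighbors of $Z$ bijectively to the $\Gamma$-neighbors of $\phi(Z)$ whenever $\mathrm{dist}(Z,U)\le r-1$. By induction $\phi(B_i(U))=B_i(\phi(U))$ for $i\le r$. Hence $\phi$ is a rooted isomorphism $\mathcal H[B_r(U)]\to\Gamma[B_r(\phi(U))]$. $\square$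

**Step 5: conclusion of the lower bound.** By Lemma 11 every $\Gamma$-bad vertex of $\mathcal H$ is within distance $r$ of $\mathcal E$. So $\mathcal H$ has at most $3^{r+1}|\mathcal E|\le28b^23^{r+1}D$ $\Gamma$-bad vertices. If $30b^2D\ge n/2$, then $D\ge n/(60b^2)$. Otherwise $\mathcal H$ has at least $n/(6b)\ge1$ vertices, and Proposition 9 gives
$$28b^23^{r+1}D\ge c\Bigl(\frac n{6b}\Bigr)^{1-2/m}.$$
In all cases $3e(G_0)-2n=D\ge3c_1n^{1-2/m}$ with some $c_1=c_1(k,m)>0$, so $e(G_0)\ge\frac23n+c_1n^{1-2/m}$. This is the left inequality of (1).

## Boxes in $\Gamma$ and the upper bound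

We feed Lemma 6 with finite pieces of $\Gamma$ that have a small boundary. For a disjoint union $X$ of finite pieces of $\Gamma$, with labels $d(u)=\deg_\Gamma(u)$, let $X^\circ$ be the set of $u\in X$ whose ball $B_R(u)$ in $\Gamma$ lies in its piece. With $B_u$ this ball, $X[B_u]$ is the pattern $P(u)$, so Lemma 6 applies.

**Step 1: the boxes.** Let
$$I_h=\{(\ell,i):0\le\ell\le h,\ 0\le i<2^{h-\ell}\}\subset S,\qquad|I_h|=2^{h+1}-1,\qquad Q_h=I_h^m\subset T.$$
For instance $I_2$ has rows of $4$, $2$, $1$ vertices. Let $X_h$ consist of all spine, pendant and leaf vertices of $\Gamma$ belonging to $v\in Q_h$ and the middle vertices of edges inside $Q_h$. Call $v$ a *home* of its spine, pendant and leaf vertices; a middle vertex of $vv'$ has homes $v,v'$. A vertex belongs to $X_h$ if and only if all its homes lie in $Q_h$. Adjacent vertices of $\Gamma$ have a common home, and the homes of one vertex are at $T$-distance $\le1$.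

**Step 2: the boundary of a box is small.** Let $x\in X_h\setminus X_h^\circ$ and let $v$ be a home of $x$. Some vertex at distance $t\le R$ from $x$ has a home $w$ outside $Q_h$. Following common homes along a path $x=x_0,\dots,x_t$ with $w_i$ a common home of $x_{i-1},x_i$, consecutive terms of $v,w_1,\dots,w_t,w$ are homes of the same vertex, so $v$ has $T$-distance at most $t+1\le R+1$ from $w$. Some coordinate $w_j$ is not in $I_h$, so $v_j$ is within $S$-distance $R+1$ of $S\setminus I_h$.

How many vertices of $I_h$ have this property? Exactly $2(h+1)+1$ edges of $S$ leave $I_h$: two horizontal ones in each row, and the edge from $(h,0)$ to its parent; all other parents and all children of vertices of $I_h$ are in $I_h$. Degrees in $S$ are at most $5$. A vertex of $I_h$ within distance $R+1$ of $S\setminus I_h$ is within distance $R$ of the inner end of such an edge. So at most $(2h+3)5^{R+1}$ vertices of $I_h$ qualify, and at most $m(2h+3)5^{R+1}|I_h|^{m-1}$ vertices $v\in Q_h$ have a qualifying coordinate. Each $v$ is a home of at most $2q+5$ vertices. Let $\mu_h$ be the number of points of a realization of $X_h$. For some $C_1$ depending only on $k,m$,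
$$|X_h\setminus X_h^\circ|\le C_1(h+1)2^{h(m-1)},\qquad|Q_h|\le\mu_h\le C_1|Q_h|. \tag{9}$$
The upper bound on $\mu_h$ holds since $|X_h|\le(2q+5)|Q_h|$ and each set has at most $3b$ points. The lower bound holds since the sets $V_{s_1(v)}$, $v\in Q_h$, are pairwise disjoint. As $X_h\subsetneq X_{h+1}$ and each new set brings private points, $\mu_h$ is strictly increasing.

**Step 3: filling $n$ points with boxes.** For large $n$ let $h_0$ be maximal with $\mu_{h_0}\le n-|M|$ and write greedily
$$n-|M|=\sum_{h=0}^{h_0}t_h\mu_h+\rho,$$
choosing $t_{h_0},t_{h_0-1},\dots,t_0$ as large as possible in turn. Before $t_h$ is chosen the remainder is less than $\mu_{h+1}$, so $t_h\le\mu_{h+1}/\mu_h\le C_2$ by (9), since $|Q_{h+1}|/|Q_h|\le3^m$. Also $\rho<\mu_0$. Apply Lemma 6 to the disjoint union of $t_h$ copies of $X_h$ for all $h\le h_0$. With (3) and (9), for some $C_3$ depending only on $k,m$,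
$$w\text{-sat}(n,F)\le\tfrac23n+C_3\sum_{h\le h_0}(h+1)2^{h(m-1)}+C_3.$$
The sum is at most $2(h_0+1)2^{h_0(m-1)}$. Since $2^{h_0m}\le|Q_{h_0}|\le\mu_{h_0}\le n$, we have $2^{h_0(m-1)}\le n^{1-1/m}$ and $h_0\le\frac1m\log_2n$. Hence $w\text{-sat}(n,F)\le\frac23n+c_2n^{1-1/m}\log n$ for all large $n$. This is the right inequality of (1), and Theorem 1 is proved. $\blacksquare$
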